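\title{Compactness of first countable $\sigma C$-bounded spaces\\ with a dense Lindel\"of subspace}

\begin{abstract}
A Tychonoff space is $\sigma C$-bounded if each of its $\sigma$-compact subsets has compact closure. We ask whether a first countable, ccc, $\sigma C$-bounded space must be compact when it has a dense Lindel\"of subspace, or a dense hereditarily Lindel\"of subspace. In the first case the answer is no in ZFC: we construct a zero-dimensional counterexample, in different ways according to whether $\mathfrak b=\omega_1$ or $\mathfrak b>\omega_1$. In the second case the answer is independent of ZFC: it is no under CH and yes under $MA_{\omega_1}$.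
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff. For a topological property $\mathcal P$, a space $X$ is \emph{$\mathcal P$-bounded} if every subset of $X$ with property $\mathcal P$ has compact closure in $X$. Two cases concern us: $X$ is \emph{$\omega$-bounded} if countable subsets have compact closure, and \emph{$\sigma C$-bounded} (or \emph{strongly $\omega$-bounded}) if $\sigma$-compact subsets, that is, countable unions of compact subsets, have compact closure. Countable sets are $\sigma$-compact, so
\[
\text{compact}\ \Longrightarrow\ \sigma C\text{-bounded}\ \Longrightarrow\ \omega\text{-bounded}.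
\]
A space is \emph{ccc} if every family of pairwise disjoint nonempty open sets is countable, \emph{Lindel\"of} if every open cover has a countable subcover, and \emph{hereditarily Lindel\"of} if all its subspaces are Lindel\"of.

A $\mathcal P$-bounded space looks compact to anyone who can see only its subsets with property $\mathcal P$, and it is compact as soon as one such subset is dense: a separable $\omega$-bounded space is compact, and so is a $\sigma C$-bounded space with a dense $\sigma$-compact subspace. One may ask how far the smallness assumption can be weakened. The ccc weakens separability, and a dense Lindel\"of subspace weakens a dense $\sigma$-compact one. The following question was posed in \cite{source}.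

\begin{quote}
\textbf{Question.} Is every first countable, ccc, $\sigma C$-bounded space with a dense (hereditarily) Lindel\"of subspace compact?
\end{quote}

There are two readings: (a) with a dense Lindel\"of subspace, and (b) with a dense hereditarily Lindel\"of subspace. In reading (b) the ccc is automatic: choosing a point of the dense subspace in each of uncountably many disjoint open sets would give an uncountable discrete subspace, which is not Lindel\"of.

The simplest cases suggest the answer yes. The basic non-compact, first countable, $\sigma C$-bounded space is $\omega_1$ with the order topology, in which every $\sigma$-compact set lies in a compact segment $[0,\alpha]$. It has uncountably many isolated points, and its Lindel\"of subspaces are countable because the segments are open; so each of the two smallness assumptions excludes it. More generally, each assumption alone yields compactness for a locally compact $\sigma C$-bounded space. A Lindel\"of subspace of such a space is covered by countably many open sets with compact closure, so a dense Lindel\"of subspace gives a dense $\sigma$-compact one. For the ccc one argues as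 follows.

\begin{proposition}\label{prop:loccomp}
Every locally compact, ccc, $\sigma C$-bounded space $Y$ is compact.
\end{proposition}

\begin{proof}
Suppose $Y$ is not compact. We choose open sets $U_\alpha$ with compact closure by recursion on $\alpha<\omega_1$. The set $C_\alpha=\overline{\bigcup_{\beta<\alpha}\overline{U_\beta}}$ is the closure of a $\sigma$-compact set, hence compact, hence different from $Y$. Pick $y_\alpha\in Y\setminus C_\alpha$ and, by local compactness, an open $U_\alpha\supset C_\alpha\cup\{y_\alpha\}$ with compact closure. The sets $U_\alpha\setminus C_\alpha$ are open and nonempty, and they are pairwise disjoint because $U_\beta\subset C_\alpha$ for $\beta<\alpha$. This contradicts the ccc.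
\end{proof}

So a counterexample cannot be locally compact. Counterexamples nevertheless exist.

\begin{theorem}\label{thm:zfc}
There is, in ZFC, a zero-dimensional, first countable, ccc, $\sigma C$-bounded, non-compact space with a dense Lindel\"of subspace. The dense subspace is a perfect preimage of a separable metrizable space.
\end{theorem}

\begin{theorem}\label{thm:ch}
Under CH there is a first countable, ccc, $\sigma C$-bounded, non-compact space with a dense hereditarily Lindel\"of subspace.
\end{theorem}

\begin{theorem}\label{thm:ma}
Under $MA_{\omega_1}$ every first countable, $\omega$-bounded space with a dense hereditarily Lindel\"of subspace is compact.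
\end{theorem}

Thus the answer in reading (a) is no. Since CH and $MA_{\omega_1}$ are each consistent relative to ZFC (G\"odel; Solovay--Tennenbaum), reading (b) is independent of ZFC. Theorem~\ref{thm:ma} also shows that under $MA_{\omega_1}$ the Lindel\"of subspace in Theorem~\ref{thm:zfc} cannot be improved to a hereditarily Lindel\"of one.

Most of the paper is devoted to Theorem~\ref{thm:zfc}. Section~\ref{sec:rho} explains which combinatorial object is needed and builds it from a sequence of functions that increases modulo finite sets. Section~\ref{sec:X} uses it to define a space $X$ with all the required properties except possibly $\sigma C$-boundedness. If $\mathfrak b=\omega_1$, then $X$ itself can be made $\sigma C$-bounded (Section~\ref{sec:small}); if $\mathfrak b>\omega_1$, we split some points of $X$ and discard some of the pieces (Section~\ref{sec:large}). Theorems~\ref{thm:ch} and~\ref{thm:ma} are proved in Sections~\ref{sec:ch} and~\ref{sec:ma}.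

\section{Conventions and standard facts}\label{sec:prelim}

\subsection*{Topology}
A space is \emph{zero-dimensional} if it has a base of clopen sets; this passes to subspaces and products. A point $p$ is a \emph{$G_\delta$-point} if $\{p\}$ is an intersection of countably many open sets. A continuous map is \emph{perfect} if it is closed and has compact fibers. We use four facts.
\begin{itemize}
\item[(T1)] A $G_\delta$-point of a compact space has a countable neighborhood base.
\item[(T2)] If $K$ is compact, $M$ is compact metrizable, $\pi\colon K\to M$ is continuous and $E\subset M$, then $\pi$ restricts to a perfect map $\pi^{-1}(E)\to E$, and $\pi^{-1}(E)$ is Lindel\"of. Indeed, let $\pi^{-1}(E)$ be covered by open subsets of $K$. For $t\in E$ finitely many of them cover $\pi^{-1}(t)$; as $\pi$ is closed, their union contains $\pi^{-1}(V_t)$ for an open $V_t\ni t$; and countably many $V_t$ cover the second countable space $E$.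
\item[(T3)] A space is ccc if and only if a given dense subspace of it is ccc.
\item[(T4)] A proper dense subspace of a compact space is not closed, hence not compact.
\end{itemize}

We write $\overline\omega=\omega\cup\{\infty\}$ for the convergent sequence with its limit. The points of $\omega$ are isolated, and the sets $\{v:v\ge n\}$ and $\{v:v\le n\}$ are clopen for $n<\omega$. We put $\min\emptyset=\infty$.

Let $T$ be a compact, metrizable, zero-dimensional space and $M$ the set of its nonempty closed subsets. The \emph{Vietoris topology} on $M$ has as a base the sets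
\[
\langle O_1,\dots,O_k\rangle=\Bigl\{D\in M: D\subset O_1\cup\dots\cup O_k,\ D\cap O_i\ne\emptyset \text{ for all } i\Bigr\}
\]
with $O_1,\dots,O_k$ open in $T$. The space $M$ is compact, metrizable and zero-dimensional; the sets above with clopen $O_i$ form a countable base of clopen sets. Two properties follow from the definition.
\begin{itemize}
\item[(V1)] If $D,D'\in\langle O_1,\dots,O_k\rangle$, then $D\cup D'\in\langle O_1,\dots,O_k\rangle$.
\item[(V2)] If $N\subset T$ is closed, then $\{D\in M:D\cap N\neq\emptyset\}$ is closed; its complement is $\langle T\setminus N\rangle$.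
\end{itemize}

\subsection*{Set theory}
A subset of $\omega_1$ is uncountable if and only if it is unbounded. The \emph{$\Delta$-system lemma} says: if $A_\xi$ $(\xi<\omega_1)$ are finite sets, there are an uncountable $H\subset\omega_1$ and a finite set $r$, the \emph{root}, with $A_\xi\cap A_\eta=r$ for distinct $\xi,\eta\in H$. If the $A_\xi$ are subsets of $\omega_1$, then for each $\delta<\omega_1$ all but countably many of the pairwise disjoint sets $A_\xi\setminus r$ lie entirely above $\delta$.

For $f,g\in\overline\omega^{\,\omega}$ write $f\le_n g$ if $f(k)\le g(k)$ for all $k\ge n$, and $f\le^* g$ if $f\le_n g$ for some $n<\omega$. The cardinal $\mathfrak b$ is the least size of a subset of $\omega^\omega$ with no $\le^*$-upper bound in $\omega^\omega$. One has $\omega_1\le\mathfrak b\le\mathfrak c=2^\omega$, so CH implies $\mathfrak b=\omega_1$, and $\mathfrak b>\omega_1$ implies $\mathfrak c>\omega_1$.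

In a partial order $\mathbb P$, two elements are \emph{compatible} if they have a common lower bound; an \emph{antichain} is a set of pairwise incompatible elements; $\mathbb P$ is \emph{ccc} if its antichains are countable; a set $\mathcal D\subset\mathbb P$ is \emph{dense} if every element has a lower bound in $\mathcal D$; and a \emph{filter} is an upward closed set in which any two elements have a common lower bound in the set. The axiom $MA_{\omega_1}$ says that for every ccc partial order and every family of $\omega_1$ dense sets there is a filter that meets all of them.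

\section{From the $\Sigma$-product to the function $\rho$}\label{sec:rho}

The space $\omega_1$ is an instance of a general scheme. Let $X=\bigcup_{\alpha<\omega_1}K_\alpha$ with $K_\alpha$ compact and $K_\alpha\subset K_\beta$ for $\alpha\le\beta$. Every countable subset of $X$ lies in one $K_\alpha$, so $X$ is $\omega$-bounded. If moreover
\begin{equation}\label{eq:S}
\text{every compact subset of $X$ is contained in some $K_\alpha$,}
\end{equation}
then every $\sigma$-compact subset lies in one $K_\alpha$, so $X$ is $\sigma C$-bounded. We want a ccc space of this form.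

\begin{example}\label{ex:sigma}
Identify subsets of $\omega_1$ with points of $2^{\omega_1}$, and let $\Sigma$ be the subspace of countable subsets. It is the increasing union of the compact sets $\{G:G\subset\alpha\}$, so it is $\omega$-bounded. It is a proper dense subspace of the ccc space $2^{\omega_1}$, so it is ccc and not compact. For each $n$ the sets of size at most $n$ form a closed subset of $2^{\omega_1}$, so the finite sets form a dense $\sigma$-compact subspace of $\Sigma$. Two things go wrong. First, $\Sigma$ is not $\sigma C$-bounded, being non-compact with a dense $\sigma$-compact subspace; the compact set $\{\emptyset\}\cup\{\{x\}:x<\omega_1\}$ violates \eqref{eq:S}. Second, $\Sigma$ is not first countable: a $G_\delta$-set containing $G\in\Sigma$ restricts only countably many coordinates around $G$, so it contains $G\cup\{x\}$ for all but countably many $x$.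
\end{example}

To repair first countability, the condition ``$F\subset\alpha$'' on a finite set $F$ should be visible in countably many coordinates. The naive way is to add a coordinate in $\{0,1\}$ that equals $1$ exactly when $F\subset\alpha$. Then for each $\beta$ the family $\{F:F\not\subset\beta,\ F\subset\beta+1\}=\{F:\max F=\beta\}$ is open, and the ccc is lost. So ``$F\subset\alpha$'' should be a $G_\delta$ condition that is not open. This suggests a coordinate $h_F(\alpha)\in\overline\omega$ that equals $\infty$ exactly when $F\subset\alpha$: a neighborhood can demand that $h(\alpha)$ be large, but not that it be infinite. We look for it in the form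
\[
h_F(\alpha)=\min_{x\in F}\rho(\alpha,x),
\]
where $\rho(\alpha,x)\in\overline\omega$ is finite exactly when $\alpha\le x$, and $\rho(x,x)=0$. Take the closure of $\{h_F\}$ in $\overline\omega^{\,\omega_1}$, let $K_\alpha$ consist of the points $h$ of this closure with $h(\alpha)=\infty$, and let $X$ be the union of the $K_\alpha$. The demands on $\rho$ can be read off from one-point sets $F=\{x\}$.

\emph{The $K_\alpha$ should increase.} This holds if $\rho(\alpha,x)\le\max\{\rho(\alpha,\beta),\rho(\beta,x)\}$, because the resulting inequality $h(\alpha)\le\max\{\rho(\alpha,\beta),h(\beta)\}$ survives the passage to the closure.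

\emph{The ccc.} Fix $n$. The clopen set $V_x=\{h:h(x)=0,\ h(x+1)>n\}$ contains $h_{\{x\}}$. For $x<y$ the natural candidate for a point of $V_x\cap V_y$ is $h=h_{\{x,y\}}$. It has $h(x)=h(y)=0$, $h(y+1)=\infty$ and $h(x+1)=\rho(x+1,y)$. So the candidate succeeds exactly when $\rho(x+1,y)>n$: every uncountable set should contain a pair on which $\rho$ is \emph{large}.

\emph{Property \eqref{eq:S}.} Let $B\subset\omega_1$ be uncountable. The closure of $\{h_{\{x\}}:x\in B\}$ is compact and lies in no $K_\alpha$, since $h_{\{x\}}(\alpha)<\infty$ for $x\ge\alpha$. So it has to contain a point outside $X$, one with all coordinates finite. By compactness this happens if there is a $k$ such that every finite $a\subset\omega_1$ has an $x\in B$ with $\rho(\gamma,x)\le k$ for all $\gamma\in a$: from every finite set $\rho$ should be \emph{small} toward some element of $B$.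

The last two demands pull in opposite directions. Both are met by measuring where one function of an increasing sequence begins to dominate another. Fix nondecreasing functions $f_\alpha\in\omega^\omega$ $(\alpha<\omega_1)$ such that
\begin{equation}\label{eq:f}
f_\alpha\le^* f_\beta\quad\text{and}\quad f_\beta\not\le^* f_\alpha\qquad\text{for }\alpha<\beta,
\end{equation}
and such that $\{f_\alpha:\alpha<\omega_1\}$ has no $\le^*$-upper bound in $\omega^\omega$ if $\mathfrak b=\omega_1$. To construct them, let $\{g_\alpha:\alpha<\omega_1\}$ be an unbounded family if $\mathfrak b=\omega_1$, and $g_\alpha=0$ otherwise. At stage $\alpha$ enumerate $g_\alpha$ and the functions $f_\beta+1$ $(\beta<\alpha)$ as $u_0,u_1,\dots$, with repetitions, and put $f_\alpha(k)=\max\{u_i(j):i,j\le k\}$. For $\alpha,\beta<\omega_1$ define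
\[
\rho(\alpha,\beta)=\min\{n<\omega:f_\alpha\le_n f_\beta\}\in\overline\omega .
\]
By \eqref{eq:f} and the transitivity of $\le_n$,
\begin{align}
&\rho(\alpha,\alpha)=0,\qquad \rho(\alpha,\beta)<\infty\iff\alpha\le\beta,\label{eq:rho1}\\
&\rho(\alpha,\gamma)\le\max\{\rho(\alpha,\beta),\rho(\beta,\gamma)\}\quad\text{for all }\alpha,\beta,\gamma.\label{eq:rho2}
\end{align}

Largeness holds in ZFC and uses only \eqref{eq:f}. The reason is that countably many members of a family in $\omega^\omega$ already determine its $\le_n$-upper bounds. We state it for finite blocks of ordinals, as the proof of the ccc requires.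

\begin{lemma}\label{lem:large}
Let $n<\omega$, and for $\xi<\omega_1$ let $a_\xi,F_\xi\subset\omega_1$ be finite with $F_\xi\neq\emptyset$. Assume that $x<\alpha$ whenever $\xi<\eta$, $x\in F_\xi$ and $\alpha\in a_\eta$. Then there are $\xi<\eta$ with $\rho(\alpha,x)>n$ for all $\alpha\in a_\xi$ and $x\in F_\eta$.
\end{lemma}

\begin{proof}
Suppose not. Then for all $\xi<\eta$ there are $\alpha\in a_\xi$ and $x\in F_\eta$ with $f_\alpha\le_n f_x$; in particular every $a_\xi$ is nonempty. Let $\ell_\xi$ be the pointwise minimum of the $f_\alpha$, $\alpha\in a_\xi$, and $u_\eta$ the pointwise maximum of the $f_x$, $x\in F_\eta$. Then $\ell_\xi\le_n u_\eta$ for all $\xi<\eta$.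

As $\omega^\omega$ is second countable, there is a countable $C\subset\omega_1$ such that $\{\ell_\xi:\xi\in C\}$ is dense in $\{\ell_\xi:\xi<\omega_1\}$. Fix $\eta$ larger than all elements of $C$. The closed set $\{t\in\omega^\omega:t\le_n u_\eta\}$ contains $\ell_\xi$ for $\xi\in C$, hence for all $\xi$, and in particular $\ell_{\eta+1}\le_n u_\eta$. Let $\alpha_0=\min a_{\eta+1}$ and $x_0=\max F_\eta$. By \eqref{eq:f}, $f_{\alpha_0}\le^*\ell_{\eta+1}$ and $u_\eta\le^* f_{x_0}$, so $f_{\alpha_0}\le^* f_{x_0}$. But $x_0<\alpha_0$, which contradicts \eqref{eq:f}.
\end{proof}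

Smallness is the only place where we use that the $f_\alpha$ are nondecreasing and unbounded. Unboundedness produces a coordinate $k$ at which $f_x(k)$ can be made arbitrarily large, and monotonicity spreads this large value over an interval to the right of $k$.

\begin{lemma}\label{lem:small}
Assume $\mathfrak b=\omega_1$. For every uncountable $B\subset\omega_1$ there is $k<\omega$ such that for every finite $a\subset\omega_1$ there is $x\in B$ with $\rho(\gamma,x)\le k$ for all $\gamma\in a$.
\end{lemma}

\begin{proof}
Let $\delta<\omega_1$. The values $\rho(\delta,x)$ for $x\in B$, $x\ge\delta$, are finite, so there are $n_\delta<\omega$ and an uncountable $B_\delta\subset B$ with $f_\delta\le_{n_\delta}f_x$ for all $x\in B_\delta$. Every $f_\alpha$ is $\le^*$-below $f_x$ for some $x\in B_\delta$, so $\{f_x:x\in B_\delta\}$ is unbounded. Hence the set $\{f_x(j):x\in B_\delta\}$ is infinite for some $j$, since otherwise $j\mapsto\max_{x\in B_\delta}f_x(j)$ would be a bound. As the $f_x$ are nondecreasing, $\{f_x(k):x\in B_\delta\}$ is unbounded in $\omega$ for every $k\ge j$; fix such a $k=k_\delta$ with $k_\delta\ge n_\delta$. There are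 $k$ and an uncountable $\Delta\subset\omega_1$ with $k_\delta=k$ for all $\delta\in\Delta$.

Let $a\subset\omega_1$ be finite and nonempty. Choose $\delta\in\Delta$ above $\max a$, then $m\ge k$ with $f_\gamma\le_m f_\delta$ for $\gamma\in a$, and then $x\in B_\delta$ with $f_x(k)\ge\max_{\gamma\in a}f_\gamma(m)$. Let $\gamma\in a$. For $k\le i<m$ we have $f_\gamma(i)\le f_\gamma(m)\le f_x(k)\le f_x(i)$. For $i\ge m$ we have $i\ge n_\delta$, so $f_\gamma(i)\le f_\delta(i)\le f_x(i)$. Thus $f_\gamma\le_k f_x$.
\end{proof}

\section{The space $X$}\label{sec:X}

The coordinates $h(\alpha)$ take care of first countability, the ccc and \eqref{eq:S}, but they give no dense Lindel\"of subspace; the $\sigma$-compact one of Example~\ref{ex:sigma} has to be given up. We obtain one from (T2). For this we need a map $\pi$ to a compact metrizable space whose fibers through the points coded by finite sets stay inside $X$. We let $\pi$ record the finite set of functions $\{f_x:x\in F\}$ as a point of a hyperspace. A finite value of $h(\alpha)$ is then witnessed by a member of this set that dominates $f_\alpha$, and no such member exists when $\alpha>\max F$.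

Let $T=\overline\omega^{\,\omega}$, a compact, metrizable, zero-dimensional space containing all $f_x$, and let $M$ be the space of its nonempty closed subsets with the Vietoris topology. The sets
\[
N_{\alpha,n}=\{t\in T:f_\alpha\le_n t\}\qquad(\alpha<\omega_1,\ n<\omega)
\]
are closed in $T$, and $f_x\in N_{\alpha,n}$ if and only if $\rho(\alpha,x)\le n$. For nonempty finite $F\subset\omega_1$ put
\[
D_F=\{f_x:x\in F\},\qquad h_F(\alpha)=\min_{x\in F}\rho(\alpha,x),\qquad p_F=(D_F,h_F)\in M\times\overline\omega^{\,\omega_1}.
\]
Note that $D_{F\cup F'}=D_F\cup D_{F'}$ and $h_{F\cup F'}=\min\{h_F,h_{F'}\}$. Let $R$ be the set of all $p_F$, let $K$ be its closure in $M\times\overline\omega^{\,\omega_1}$, and let $\mathcal D_0\subset M$ be the set of all $D_F$. The space $K$ is compact and zero-dimensional. For $p=(D,h)\in K$ write $\pi(p)=D$ and $h_\alpha(p)=h(\alpha)$.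

\begin{lemma}\label{lem:closed}
Let $p\in K$, $\alpha,\beta<\omega_1$ and $n<\omega$.
\begin{itemize}
\item[(i)] $h_\alpha(p)\le\max\{\rho(\alpha,\beta),h_\beta(p)\}$.
\item[(ii)] If $h_\alpha(p)\le n$, then $\pi(p)\cap N_{\alpha,n}\ne\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}
Let first $p=p_F$. For (i) take $x\in F$ with $\rho(\beta,x)=h_F(\beta)$; then $h_F(\alpha)\le\rho(\alpha,x)\le\max\{\rho(\alpha,\beta),h_F(\beta)\}$ by \eqref{eq:rho2}. For (ii) take $x\in F$ with $\rho(\alpha,x)\le n$; then $f_x\in D_F\cap N_{\alpha,n}$.

It remains to see that each condition defines a closed set. If (i) fails at $p$, then $m=\max\{\rho(\alpha,\beta),h_\beta(p)\}$ is finite, and (i) fails on the open set $\{h_\alpha>m,\ h_\beta=h_\beta(p)\}\ni p$. Condition (ii) defines the union of the clopen set $\{h_\alpha>n\}$ and the set $\{\pi\cap N_{\alpha,n}\neq\emptyset\}$, which is closed by (V2).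
\end{proof}

Put
\[
K_\alpha=\{p\in K:h_\alpha(p)=\infty\},\qquad X=\bigcup_{\alpha<\omega_1}K_\alpha,\qquad L=\pi^{-1}(\mathcal D_0).
\]
Each $K_\alpha$ is compact. For $\alpha\le\beta$ the number $\rho(\alpha,\beta)$ is finite, so Lemma~\ref{lem:closed}(i) gives $K_\alpha\subset K_\beta$.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] Every point of $X$ is a $G_\delta$-point of $K$.
\item[(b)] $\pi^{-1}(D_F)\subset K_\alpha$ whenever $\alpha>\max F$. Hence $R\subset L\subset X$.
\item[(c)] There is $p_\infty\in K$ with $h_\alpha(p_\infty)=0$ for all $\alpha$. Hence $X\neq K$.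
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $p\in K_\alpha$. The set of $p'\in K$ with $\pi(p')=\pi(p)$ and $h_\gamma(p')=h_\gamma(p)$ for all $\gamma\le\alpha$ is a $G_\delta$, because points of $M$ and of $\overline\omega$ are $G_\delta$-points and only countably many coordinates are involved. Such a $p'$ lies in $K_\alpha$, so $h_\beta(p')=\infty=h_\beta(p)$ for $\beta\ge\alpha$, and $p'=p$.

(b) If $\alpha>\max F$, then $D_F\cap N_{\alpha,n}=\emptyset$ for all $n$ by \eqref{eq:rho1}. So Lemma~\ref{lem:closed}(ii) forces $h_\alpha(p)=\infty$ when $\pi(p)=D_F$.

(c) The clopen sets $\{p\in K:h_\alpha(p)=0\}$ have the finite intersection property, because $h_F(\alpha)=0$ for $\alpha\in F$.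
\end{proof}

\begin{lemma}\label{lem:ccc}
The space $R$ is ccc.
\end{lemma}

\begin{proof}
For a finite $A\subset\omega_1$, $n<\omega$ and a basic clopen $\mathcal O=\langle O_1,\dots,O_k\rangle\ni D_F$ let
\[
W(F;A,n,\mathcal O)=\bigl\{p_E\in R: D_E\in\mathcal O,\ \min\{h_E(\alpha),n\}=\min\{h_F(\alpha),n\}\text{ for }\alpha\in A\bigr\}.
\]
The condition at $\alpha$ says $h_E(\alpha)=h_F(\alpha)$ if $h_F(\alpha)<n$, and $h_E(\alpha)\ge n$ otherwise, so these sets form a neighborhood base at $p_F$ in $R$. It suffices to show that among sets $W_\xi=W(F_\xi;A_\xi,n_\xi,\mathcal O_\xi)$, $\xi<\omega_1$, two with different indices meet.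

Passing to an uncountable set of indices, we may assume that $n_\xi=n$ and $\mathcal O_\xi=\mathcal O$ for all $\xi$, that the $A_\xi$ form a $\Delta$-system with root $r$, and that the restriction of $h_{F_\xi}$ to $r$ does not depend on $\xi$; apart from the $\Delta$-system lemma, each step selects one of countably many possibilities. Put $a_\xi=A_\xi\setminus r$. Choosing indices by recursion, each time with $a_\eta$ above all the $F_\xi$ chosen before, and reindexing by $\omega_1$, we may also assume that $x<\alpha$ for $\xi<\eta$, $x\in F_\xi$, $\alpha\in a_\eta$. Lemma~\ref{lem:large} gives $\xi<\eta$ with $h_{F_\eta}(\alpha)>n$ for all $\alpha\in a_\xi$.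

Let $F=F_\xi\cup F_\eta$. Then $D_F\in\mathcal O$ by (V1), and $h_F=\min\{h_{F_\xi},h_{F_\eta}\}$. So $p_F\in W_\xi$ if and only if $h_{F_\eta}(\alpha)\ge\min\{h_{F_\xi}(\alpha),n\}$ for $\alpha\in A_\xi$. This holds on $r$, where the two functions agree, and on $a_\xi$ by the choice of $\xi,\eta$. Symmetrically, $p_F\in W_\eta$ if and only if $h_{F_\xi}(\alpha)\ge\min\{h_{F_\eta}(\alpha),n\}$ for $\alpha\in A_\eta$. This holds on $r$ for the same reason, and on $a_\eta$ because $\alpha>\max F_\xi$ gives $h_{F_\xi}(\alpha)=\infty$. Thus $p_F\in W_\xi\cap W_\eta$.
\end{proof}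

\begin{proposition}\label{prop:X}
The space $X$ is zero-dimensional, first countable, ccc, $\omega$-bounded and non-compact, it has a base of size at most $\omega_1$, and $L$ is a dense Lindel\"of subspace that maps perfectly onto the separable metrizable space $\mathcal D_0$.
\end{proposition}

\begin{proof}
As a subspace of $M\times\overline\omega^{\,\omega_1}$, the space $X$ is zero-dimensional and has a base of size at most $\omega_1$. First countability follows from Lemma~\ref{lem:basic}(a) and (T1). Since $R\subset L\subset X\subset K=\overline R$, both $R$ and $L$ are dense in $X$, and $X$ is dense in $K$. So $X$ is ccc by Lemma~\ref{lem:ccc} and (T3), and non-compact by Lemma~\ref{lem:basic}(c) and (T4). It is $\omega$-bounded as an increasing union of the compact sets $K_\alpha$. The statements on $L$ follow from (T2).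
\end{proof}

\section{The case $\mathfrak b=\omega_1$}\label{sec:small}

\begin{theorem}\label{thm:small}
If $\mathfrak b=\omega_1$, then $X$ is $\sigma C$-bounded.
\end{theorem}

\begin{proof}
We verify \eqref{eq:S}. Let $S\subset X$ be compact and suppose $S\not\subset K_x$ for all $x<\omega_1$. Pick $s_x\in S$ with $h_x(s_x)<\infty$. There are $n<\omega$ and an uncountable $B\subset\omega_1$ with $h_x(s_x)\le n$ for $x\in B$. Let $k$ be given by Lemma~\ref{lem:small} and put $m=\max\{k,n\}$. For finite $a\subset\omega_1$ take $x\in B$ as in that lemma; by Lemma~\ref{lem:closed}(i),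
\[
h_\gamma(s_x)\le\max\{\rho(\gamma,x),h_x(s_x)\}\le m\qquad(\gamma\in a).
\]
So the closed sets $\{s\in S:h_\gamma(s)\le m\}$, $\gamma<\omega_1$, have the finite intersection property. A point $s\in S$ in all of them lies in no $K_\gamma$, which contradicts $S\subset X$.
\end{proof}

\section{The case $\mathfrak b>\omega_1$}\label{sec:large}

Assume $\mathfrak b>\omega_1$ throughout this section. The family $\{f_\alpha\}$ is now bounded and the proof of Lemma~\ref{lem:small} breaks down, so we have no means to exclude a compact $S\subset X$ that is contained in no $K_\alpha$. We destroy such sets by removing points. Removing a point of $K_\alpha$ would also destroy the compactness of $K_\alpha$, so we first split points according to \emph{how fast} $h_\alpha$ tends to infinity on the way to them, and remove only the slow pieces.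

\begin{example}\label{ex:split}
Let $n(j)\in\omega$ with $n(j)\to\infty$. On $\omega\times\overline\omega$ define the continuous function $g(j,v)=1$ if $v\ge n(j)$ and $g(j,v)=0$ otherwise, and let $Y^*$ be the closure of its graph in $\overline\omega\times\overline\omega\times2$ (Figure~\ref{fig:split}). Over a point $(j,v)$ with $j$ finite there is one point of $Y^*$. Over $(\infty,v)$ with $v$ finite there is only $(\infty,v,0)$, since $v<n(j)$ for large $j$. Over the corner there are two points: $(\infty,\infty,1)$ is the limit of $(j,\infty,1)$, and $(\infty,\infty,0)$ is the limit of $(j,n(j)-1,0)$. Remove from $Y^*$ all points $(\infty,v,0)$. The edge $\{v=\infty\}$ still lifts to a compact set, namely $\{(j,\infty,1):j\in\overline\omega\}$. But if $\tau(j)\to\infty$ and $\tau(j)<n(j)$, the sequence $(j,\tau(j))$, which converges to the corner, lifts to a closed discrete set.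
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw (0,0) rectangle (6,4);
\draw[thick] (0,0.5) .. controls (3,1.2) and (5,2) .. (6,4);
\node at (1.9,2.8) {fast: $v\ge n(j)$};
\node at (4.3,0.6) {slow: $v<n(j)$};
\fill (6,4) circle (2pt);
\node[below] at (3,0) {$j$};
\node[left] at (0,2) {$v$};
\node[above] at (3,4) {$v=\infty$};
\node[right] at (6,1.6) {$j=\infty$};
\draw[->] (6.12,4.06) -- (7.2,4.5) node[right] {$(\infty,\infty,1)$ kept};
\draw[->] (6.12,3.94) -- (7.2,3.4) node[right] {$(\infty,\infty,0)$ removed};
\end{tikzpicture}
\caption{The square $\overline\omega\times\overline\omega$ of pairs $(j,v)$, divided by a threshold $n(j)\to\infty$. The corner $(\infty,\infty)$ splits into the limit of the points above the threshold and the limit of the points below it; only the first is kept.}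
\label{fig:split}
\end{figure}

In $K$ the role of $v$ is played by $h_\alpha(p)$, and the role of $j$ by the closeness of $\pi(p)$ to a point $e\in M$. A compact set $S$ contained in no $K_\alpha$ has, for each $\alpha$, a rate $\tau_\alpha$ at which it keeps $h_\alpha$ finite. The hypothesis $\mathfrak b>\omega_1$ bounds these $\omega_1$ rates by a single $\tau$. There are only $\mathfrak c$ candidates for $\tau$, so the thresholds can be chosen in advance so that every $\tau$ is beaten at some $e$; over that $e$ the set $S$ is slow for every $\alpha$, and loses a limit point. We split only over $e\notin\mathcal D_0$, which leaves $L$ untouched.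

\subsection*{Thresholds}
Identify $M$ with a closed subset of $2^\omega$, which is possible as $M$ is compact, metrizable and zero-dimensional. For $s\in2^{<\omega}$ let $I_s=\{t\in M:s\subset t\}$. For $e\in M$ and $j<\omega$ let $e^{(j)}=(e|j)^\frown(1-e(j))$, a sequence of length $j+1$, and let $Q^e_j=I_{e^{(j)}}$, the set of points of $M$ that first differ from $e$ at place $j$. The clopen sets $Q^e_j$ partition $M\setminus\{e\}$, and $I_{e|j}=\{e\}\cup\bigcup_{i\ge j}Q_i^e$. Put $\mathcal E=M\setminus\mathcal D_0$.

\begin{lemma}\label{lem:guess}
There are functions $n_e\in\omega^\omega$ $(e\in\mathcal E)$ with $n_e(j)\to\infty$ such that for every nonempty closed $P\subset M$ without isolated points and every $\tau\colon2^{<\omega}\to\omega$ there is $e\in P\cap\mathcal E$ with $n_e(j)>\tau(e^{(j)})$ for all $j$.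
\end{lemma}

\begin{proof}
There are at most $\mathfrak c$ closed subsets of $M$ and $\mathfrak c$ functions $\tau$; list the pairs as $(P_\xi,\tau_\xi)$, $\xi<\mathfrak c$. Each $P_\xi$ is a nonempty compact metrizable space without isolated points, so $|P_\xi|=\mathfrak c$. Since $|\mathcal D_0|\le\omega_1<\mathfrak c$, we can choose by recursion $e_\xi\in P_\xi\setminus(\mathcal D_0\cup\{e_\zeta:\zeta<\xi\})$. Put $n_{e_\xi}(j)=j+1+\tau_\xi(e_\xi^{(j)})$, and $n_e(j)=j$ for the remaining $e\in\mathcal E$.
\end{proof}

\subsection*{The split space}
For $e\in\mathcal E$ and $\alpha<\omega_1$ define $g_{e,\alpha}\colon K\setminus\pi^{-1}(e)\to2$ by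
\[
g_{e,\alpha}(p)=1\iff h_\alpha(p)\ge n_e(j),\qquad\text{where $j$ is given by }\pi(p)\in Q^e_j .
\]
This map is continuous, since the clopen sets $\pi^{-1}(Q^e_j)$ partition its domain and $\{h_\alpha\ge n_e(j)\}$ is clopen. All $g_{e,\alpha}$ are defined on $R$ because $\pi(R)=\mathcal D_0$. Let
\[
R^*=\bigl\{\bigl(p,(g_{e,\alpha}(p))_{e,\alpha}\bigr):p\in R\bigr\}\subset K\times2^{\mathcal E\times\omega_1},\qquad K^*=\overline{R^*}.
\]
The space $K^*$ is compact and zero-dimensional. Let $\varphi\colon K^*\to K$ be the projection; it is onto because its image is compact and contains $R$. Put $\psi=\pi\circ\varphi$, write $h_\alpha(q)$ for $h_\alpha(\varphi(q))$, and write $q_{e,\alpha}\in 2$ for the new coordinates of $q\in K^*$. The next lemma says that nothing is split away from the fiber over $e$, that a point that is fast for $\alpha$ is fast for all larger ordinals, and that only points of $K_\alpha$ have fast lifts for $\alpha$. Parts (b) and (c) are where $n_e(j)\to\infty$ is used.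

\begin{lemma}\label{lem:split}
Let $q\in K^*$, $e\in\mathcal E$ and $\alpha<\omega_1$.
\begin{itemize}
\item[(a)] If $\psi(q)\neq e$, then $q_{e,\alpha}=g_{e,\alpha}(\varphi(q))$. In particular $q_{e,\alpha}=1$ if moreover $h_\alpha(q)=\infty$.
\item[(b)] If $\psi(q)=e$ and $\alpha\le\beta$, then $q_{e,\alpha}\le q_{e,\beta}$.
\item[(c)] If $\psi(q)=e$ and $h_\alpha(q)<\infty$, then $q_{e,\alpha}=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Both sides are continuous on the subspace $\{\psi\ne e\}$ of $K^*$ and agree on its dense subset $R^*$.

(b) Choose $j_0$ with $n_e(j)>\rho(\alpha,\beta)$ for $j\ge j_0$. Let $q'\in R^*$ with $\psi(q')\in I_{e|j_0}$; then $\psi(q')\in Q^e_j$ for some $j\ge j_0$. If $q'_{e,\alpha}=1$, then $h_\alpha(q')\ge n_e(j)>\rho(\alpha,\beta)$, so Lemma~\ref{lem:closed}(i) gives $h_\beta(q')\ge h_\alpha(q')\ge n_e(j)$, that is, $q'_{e,\beta}=1$. Thus $q'_{e,\alpha}\le q'_{e,\beta}$ for all $q'\in R^*$ in the neighborhood $\psi^{-1}(I_{e|j_0})$ of $q$, and this closed condition passes to $q$.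

(c) Let $m=h_\alpha(q)$ and choose $j_0$ with $n_e(j)>m$ for $j\ge j_0$. Every $q'\in R^*$ in the neighborhood $\{h_\alpha=m\}\cap\psi^{-1}(I_{e|j_0})$ of $q$ has $q'_{e,\alpha}=0$, hence so does $q$.
\end{proof}

We keep everything over $\mathcal D_0$, and over $e\in\mathcal E$ we keep the points that are fast for some ordinal:
\[
L^*=\psi^{-1}(\mathcal D_0),\qquad X^*=L^*\cup\bigcup_{e\in\mathcal E}\{q\in\psi^{-1}(e):q_{e,\alpha}=1\text{ for some }\alpha<\omega_1\}.
\]

\begin{lemma}\label{lem:Xstar}
The space $X^*$ is zero-dimensional, first countable, ccc and non-compact, and $L^*$ is a dense Lindel\"of subspace that maps perfectly onto $\mathcal D_0$.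
\end{lemma}

\begin{proof}
We have $R^*\subset L^*\subset X^*\subset K^*=\overline{R^*}$, and (T2) applied to $\psi$ gives the statements on $L^*$. The set $R^*$ is the graph of a continuous map on $R$, so it is homeomorphic to $R$, and $X^*$ is ccc by Lemma~\ref{lem:ccc} and (T3).

For first countability we show that each $q\in X^*$ is a $G_\delta$-point of $K^*$ and apply (T1). If $q\in L^*$, then $\varphi(q)\in L\subset X$ is a $G_\delta$-point of $K$ by Lemma~\ref{lem:basic}, and $\varphi^{-1}(\varphi(q))=\{q\}$ because Lemma~\ref{lem:split}(a) determines all new coordinates from $\varphi(q)$. Now let $\psi(q)=e\in\mathcal E$ and $q_{e,\alpha}=1$. Then $\varphi(q)\in K_\alpha$ by Lemma~\ref{lem:split}(c), so $\varphi(q)$ is a $G_\delta$-point of $K$, and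
\[
\{q'\in K^*:\varphi(q')=\varphi(q),\ q'_{e,\gamma}=q_{e,\gamma}\text{ for all }\gamma\le\alpha\}
\]
is a $G_\delta$-set. If $q'$ belongs to it, then $q'_{e,\gamma}=1=q_{e,\gamma}$ for $\gamma\ge\alpha$ by (b), and $q'_{e',\gamma}=q_{e',\gamma}$ for $e'\neq e$ and all $\gamma$ by (a). So $q'=q$.

Finally take $q\in K^*$ with $\varphi(q)=p_\infty$. As $p_\infty\notin X\supset L$, the point $e=\psi(q)$ lies in $\mathcal E$, and $q_{e,\alpha}=0$ for all $\alpha$ by (c). So $q\notin X^*$, and $X^*$ is not compact by (T4).
\end{proof}

\subsection*{Compact subsets of $X^*$}
On a single fiber, compactness makes the ordinal in the definition of $X^*$ uniform.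

\begin{lemma}\label{lem:fiber}
If $S\subset X^*$ is compact and $e\in\mathcal E$, there is $\delta_e(S)<\omega_1$ with $q_{e,\alpha}=1$ for all $q\in S\cap\psi^{-1}(e)$ and all $\alpha\ge\delta_e(S)$.
\end{lemma}

\begin{proof}
The clopen sets $\{q:q_{e,\alpha}=1\}$ cover the compact set $S\cap\psi^{-1}(e)$, and their traces on it increase with $\alpha$ by Lemma~\ref{lem:split}(b). So one of them covers it, and so do all later ones.
\end{proof}

The next lemma replaces \eqref{eq:S}. It passes from single fibers to all of $S$, and it is here that $\mathfrak b>\omega_1$ and Lemma~\ref{lem:guess} enter.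

\begin{lemma}\label{lem:capture}
If $S\subset X^*$ is compact, then $\varphi(S)\subset K_\alpha$ for some $\alpha<\omega_1$.
\end{lemma}

\begin{proof}
For $s\in2^{<\omega}$ and $\alpha<\omega_1$ let
\[
\tau_\alpha(s)=\min\{h_\alpha(q):q\in S,\ \psi(q)\in I_s\}\in\overline\omega,\qquad Z=\{s:\tau_\alpha(s)<\infty\text{ for all }\alpha\}.
\]
Thus $s\in Z$ means that the part of $S$ over $I_s$ is captured by no $K_\alpha$. For $s\notin Z$ fix $\alpha_s$ with $\tau_{\alpha_s}(s)=\infty$, and let $\alpha^*<\omega_1$ bound these countably many ordinals. Let $P=\{t\in M:t|k\in Z\text{ for all }k\}$; it is closed, being the intersection over $k$ of the clopen sets $\bigcup\{I_s:s\in Z,\ |s|=k\}$. If $q\in S$ and $\psi(q)\notin P$, then $s=\psi(q)|k\notin Z$ for some $k$, so $h_{\alpha_s}(q)=\infty$. As the $K_\alpha$ increase,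
\begin{equation}\label{eq:offP}
q\in S,\ \psi(q)\notin P\ \Longrightarrow\ h_\alpha(q)=\infty\text{ for all }\alpha\ge\alpha^*.
\end{equation}
If $P=\emptyset$, the lemma holds with $\alpha^*$. We assume $P\neq\emptyset$ and derive a contradiction.

\emph{$P$ has no isolated points.} Suppose $P\cap I_{t|k}=\{t\}$, and let $\alpha\ge\alpha^*$. Since $t|k\in Z$, there is $q\in S$ with $\psi(q)\in I_{t|k}$ and $h_\alpha(q)<\infty$. By \eqref{eq:offP}, $\psi(q)\in P$, so $\psi(q)=t$. If $t=D_F\in\mathcal D_0$, this contradicts Lemma~\ref{lem:basic}(b) once $\alpha>\max F$. If $t\in\mathcal E$, then $q_{t,\alpha}=0$ by Lemma~\ref{lem:split}(c), which contradicts Lemma~\ref{lem:fiber} once $\alpha\ge\delta_t(S)$.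

\emph{A slow limit point.} The restrictions of the $\tau_\alpha$ to the countable set $Z$ take values in $\omega$. As $\mathfrak b>\omega_1$, there is $\tau\colon2^{<\omega}\to\omega$ such that for each $\alpha$ we have $\tau_\alpha(s)\le\tau(s)$ for all but finitely many $s\in Z$. Let $e\in P\cap\mathcal E$ be given by Lemma~\ref{lem:guess} for $(P,\tau)$, and let $\alpha=\delta_e(S)$. Since $e$ is not isolated in $P$, the set $Q_j^e$ meets $P$ for infinitely many $j$; for such $j$ and $t\in Q^e_j\cap P$ we have $e^{(j)}=t|(j+1)\in Z$. The sequences $e^{(j)}$ are distinct, so there is an infinite set $J$ of such $j$ with $\tau_\alpha(e^{(j)})\le\tau(e^{(j)})$. For $j\in J$ choose $q_j\in S$ with $\psi(q_j)\in Q^e_j$ and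
\[
h_\alpha(q_j)=\tau_\alpha(e^{(j)})\le\tau(e^{(j)})<n_e(j).
\]
Then $(q_j)_{e,\alpha}=0$ by Lemma~\ref{lem:split}(a). Let $q\in S$ be a cluster point of $(q_j)_{j\in J}$. Since $\psi(q_j)\in I_{e|j}$, we have $\psi(q_j)\to e$, so $\psi(q)=e$; and $q_{e,\alpha}=0$. This contradicts Lemma~\ref{lem:fiber}.
\end{proof}

\begin{theorem}\label{thm:large}
If $\mathfrak b>\omega_1$, then $X^*$ is $\sigma C$-bounded.
\end{theorem}

\begin{proof}
Let $S_n\subset X^*$ be compact for $n<\omega$. By Lemma~\ref{lem:capture} there is one $\alpha<\omega_1$ with $\varphi(S_n)\subset K_\alpha$ for all $n$. The set $\varphi^{-1}(K_\alpha)$ may contain removed points, so we cut it down with a separate ordinal for each fiber. For $e\in\mathcal E$ put $\delta_e=\max\{\alpha,\sup_n\delta_e(S_n)\}<\omega_1$, and let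
\[
\widehat S=\{q\in K^*:q_{e,\delta_e}=1\text{ for all }e\in\mathcal E\}.
\]
This set is closed in $K^*$, hence compact. It is contained in $X^*$: if $q\in\widehat S$ and $\psi(q)=e\in\mathcal E$, then $q_{e,\delta_e}=1$. Finally $S_n\subset\widehat S$. Indeed, let $q\in S_n$ and $e\in\mathcal E$. If $e\ne\psi(q)$, then $h_{\delta_e}(q)=\infty$ because $\delta_e\ge\alpha$, and $q_{e,\delta_e}=1$ by Lemma~\ref{lem:split}(a). If $e=\psi(q)$, then $q_{e,\delta_e}=1$ by Lemma~\ref{lem:fiber}. So the closure of $\bigcup_nS_n$ in $X^*$ is a closed subset of $\widehat S$.
\end{proof}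

\begin{proof}[Proof of Theorem~\ref{thm:zfc}]
If $\mathfrak b=\omega_1$, take $X$ and $L$, and apply Proposition~\ref{prop:X} and Theorem~\ref{thm:small}. If $\mathfrak b>\omega_1$, take $X^*$ and $L^*$, and apply Lemma~\ref{lem:Xstar} and Theorem~\ref{thm:large}.
\end{proof}

\section{A dense hereditarily Lindel\"of subspace under CH}\label{sec:ch}

In a ccc space a family of open sets has a countable subfamily whose union misses only a nowhere dense part of the union of the family. So a subspace that meets every nowhere dense set in a countable set is hereditarily Lindel\"of. Under CH a dense subspace of this kind is built in $\omega_1$ steps, each avoiding countably many nowhere dense sets.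

\begin{lemma}\label{lem:ch}
Assume CH. Every ccc, $\omega$-bounded space $Y$ with a base of size at most $\omega_1$ has a dense hereditarily Lindel\"of subspace.
\end{lemma}

\begin{proof}
Let $Y\neq\emptyset$ and let $\{O_\xi:\xi<\omega_1\}$ be a base of nonempty open sets, listed with repetitions if necessary.

\emph{$\omega_1$ nowhere dense sets suffice.} By CH the base has at most $\omega_1^{\,\omega}=\omega_1$ countable subfamilies. Let $\{C_\eta:\eta<\omega_1\}$ list the closed nowhere dense sets $Y\setminus\bigcup\mathcal A$, where $\mathcal A$ is a countable subfamily with dense union. Every nowhere dense $A\subset Y$ is contained in some $C_\eta$: a maximal disjoint family $\mathcal A$ of base sets inside $Y\setminus\overline A$ is countable by the ccc, and its union is dense in $Y\setminus\overline A$ by maximality, hence dense in $Y$.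

\emph{$Y$ is a Baire space.} Let $O$ be nonempty open and $V_n$ dense open for $n<\omega$. Put $O_0'=O$ and use regularity to choose nonempty open sets $O'_{n+1}$ with $\overline{O'_{n+1}}\subset O'_n\cap V_n$. Pick $y_n\in O'_n$. The closure $E$ of $\{y_n:n<\omega\}$ is compact, so the decreasing nonempty closed sets $E\cap\overline{O_n'}$, $n\ge1$, have a common point, and this point lies in $O\cap\bigcap_nV_n$.

\emph{The subspace.} Choose $x_\xi\in O_\xi\setminus\bigcup_{\eta<\xi}C_\eta$ and let $\Lambda=\{x_\xi:\xi<\omega_1\}$. It is dense, and $\Lambda\cap C_\eta\subset\{x_\xi:\xi\le\eta\}$, so $\Lambda$ meets every nowhere dense set in a countable set. To see that $\Lambda$ is hereditarily Lindel\"of, let $\mathcal G$ be a family of open subsets of $Y$ with union $G$; we find a countable subfamily that covers $G\cap\Lambda$. A maximal disjoint family of nonempty open sets, each contained in a member of $\mathcal G$, is countable and has union dense in $G$. So there is a countable $\mathcal G'\subset\mathcal G$ whose union $G'$ is dense in $G$. Then $G\setminus G'\subset\overline{G'}\setminus G'$ is nowhere dense, so it contains only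 countably many points of $\Lambda$, and countably many further members of $\mathcal G$ cover these.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ch}]
CH gives $\mathfrak b=\omega_1$. By Proposition~\ref{prop:X} and Theorem~\ref{thm:small}, $X$ is first countable, ccc, $\sigma C$-bounded and non-compact, and Lemma~\ref{lem:ch} applies to it.
\end{proof}

Under CH nothing special about $X$ is needed.

\begin{corollary}\label{cor:ch}
Under CH every first countable, ccc, $\omega$-bounded space $Y$ has a dense hereditarily Lindel\"of subspace.
\end{corollary}

\begin{proof}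
The Hajnal--Juh\'asz inequality $|Y|\le2^{c(Y)\chi(Y)}$ bounds the size of $Y$ by its cellularity $c(Y)$ and character $\chi(Y)$, which are both countable here. So $|Y|\le\mathfrak c=\omega_1$, and countable bases at the points of $Y$ together form a base of size at most $\omega_1$. Apply Lemma~\ref{lem:ch}.
\end{proof}

\section{Compactness under $MA_{\omega_1}$}\label{sec:ma}

A separable $\omega$-bounded space is compact, so it is enough to show that the dense subspace is separable. The following statement is a theorem of Szentmikl\'osi; we include a proof. A non-separable space contains a sequence $(x_\xi)_{\xi<\omega_1}$ in which every point is isolated from its predecessors. If along an uncountable subsequence every point is also isolated from its successors, we have an uncountable discrete subspace. Martin's axiom produces such a subsequence from its finite approximations, provided that these form a ccc partial order.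

\begin{proposition}\label{prop:sep}
Under $MA_{\omega_1}$ every first countable, hereditarily Lindel\"of space $\Lambda$ is separable.
\end{proposition}

\begin{proof}
Suppose $\Lambda$ is not separable. By recursion choose $x_\xi\in\Lambda\setminus\overline{\{x_\eta:\eta<\xi\}}$ for $\xi<\omega_1$, and by regularity choose open $U_\xi\ni x_\xi$ with
\begin{equation}\label{eq:left}
x_\eta\notin\overline{U_\xi}\qquad\text{for }\eta<\xi .
\end{equation}
The points $x_\xi$ are distinct. Let $\mathbb P$ be the set of finite $A\subset\omega_1$ such that $x_\eta\notin U_\xi$ for all $\xi<\eta$ in $A$, ordered by reverse inclusion. Subsets of members of $\mathbb P$ are in $\mathbb P$, so $A,A'\in\mathbb P$ are compatible if and only if $A\cup A'\in\mathbb P$.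

\emph{Step 1: separating many points from many open sets.} Let $\Gamma,H\subset\omega_1$ be uncountable, let $a_\xi\subset\omega_1$ $(\xi\in\Gamma)$ be pairwise disjoint finite sets with $V_\xi=\bigcup_{\alpha\in a_\xi}U_\alpha$, and let $b_\eta<\omega_1$ $(\eta\in H)$ be distinct. We claim that there are uncountable $\Gamma'\subset\Gamma$ and $H'\subset H$ with $x_{b_\eta}\notin V_\xi$ for all $\xi\in\Gamma'$, $\eta\in H'$.

The uncountable subspace $\{x_{b_\eta}:\eta\in H\}$ is Lindel\"of. If each of its points had a neighborhood containing only countably many of them, countably many such neighborhoods would cover it. So one of these points, say $y=x_\gamma$, has uncountably many $x_{b_\eta}$ in each neighborhood. For all but countably many $\xi\in\Gamma$ the set $a_\xi$ lies above $\gamma$, and then $y\notin\overline{V_\xi}$ by \eqref{eq:left}. Let $\{W_j:j<\omega\}$ be a neighborhood base at $y$. For each such $\xi$ some $W_j$ misses $V_\xi$, so one $W_j$ misses $V_\xi$ for all $\xi$ in an uncountable $\Gamma'\subset\Gamma$; this pigeonhole step is the only use of first countability. Let $H'=\{\eta\in H:x_{b_\eta}\in W_j\}$.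

\emph{Step 2: $\mathbb P$ is ccc.} Suppose $A_\xi$ $(\xi<\omega_1)$ are distinct members of an antichain. We may assume that they form a $\Delta$-system with root $r$, that the sets $a_\xi=A_\xi\setminus r=\{a^\xi_1,\dots,a^\xi_k\}$ all have the same size $k\ge1$, and that all elements of $a_\xi$ are below all elements of $a_\eta$ for $\xi<\eta$. Let $V_\xi=\bigcup_{\alpha\in a_\xi}U_\alpha$. For $\xi<\eta$ there are $\alpha<\beta$ in $A_\xi\cup A_\eta$ with $x_\beta\in U_\alpha$. The pair $\{\alpha,\beta\}$ is contained neither in $A_\xi$ nor in $A_\eta$, so it avoids $r$ and has one element in each of $a_\xi$, $a_\eta$; thus $\alpha\in a_\xi$ and $\beta\in a_\eta$. Hence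
\begin{equation}\label{eq:anti}
\text{for all $\xi<\eta$ there is $l\le k$ with }x_{a^\eta_l}\in V_\xi .
\end{equation}
Starting from $\Gamma_0=H_0=\omega_1$, apply Step 1 to $\Gamma_{l-1}$, $H_{l-1}$ and $b_\eta=a^\eta_l$ for $l=1,\dots,k$ in turn. This gives uncountable $\Gamma_l\subset\Gamma_{l-1}$ and $H_l\subset H_{l-1}$ with $x_{a^\eta_l}\notin V_\xi$ for $\xi\in\Gamma_l$, $\eta\in H_l$. Any $\xi\in\Gamma_k$ and $\eta\in H_k$ with $\xi<\eta$ violate \eqref{eq:anti}.

\emph{Step 3: an uncountable discrete subspace.} The sets $\{A\in\mathbb P:A\not\subset\nu\}$ need not be dense in $\mathbb P$, but they are dense below a suitable condition. Call $A\in\mathbb P$ \emph{dead} if $A\cup\{\xi\}\in\mathbb P$ for only countably many $\xi$. Suppose the dead conditions are dense, and take an antichain $\mathcal A$ of dead conditions that is maximal among such antichains. By density every member of $\mathbb P$ is compatible with a member of $\mathcal A$. But $\mathcal A$ is countable by Step 2, so there is $\xi$ with $A\cup\{\xi\}\notin\mathbb P$ for all $A\in\mathcal A$, and $\{\xi\}\in\mathbb P$ is compatible with no member of $\mathcal A$. So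 there is $A_0\in\mathbb P$ such that no $A\in\mathbb P$ with $A\supset A_0$ is dead. The partial order $\mathbb P_0=\{A\in\mathbb P:A\supset A_0\}$ is ccc, and the sets $\{A\in\mathbb P_0:A\not\subset\nu\}$, $\nu<\omega_1$, are dense in it. Let $\mathcal F$ be a filter in $\mathbb P_0$ that meets all of them, and let $B=\bigcup\mathcal F$. Then $B$ is uncountable, and any two elements of $B$ lie in a common member of $\mathcal F$. For $\xi\in B$ we get $U_\xi\cap\{x_\eta:\eta\in B\}=\{x_\xi\}$: the points with $\eta<\xi$ are excluded by \eqref{eq:left}, and those with $\eta>\xi$ by $\{\xi,\eta\}\in\mathbb P$. So $\{x_\eta:\eta\in B\}$ is an uncountable discrete subspace of $\Lambda$, which is not Lindel\"of. This is the required contradiction.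
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ma}]
Let $\Lambda$ be a dense hereditarily Lindel\"of subspace of the first countable, $\omega$-bounded space $Y$. Then $\Lambda$ is first countable, so by Proposition~\ref{prop:sep} it has a countable dense subset $C$. The closure of $C$ in $Y$ is compact and equals $Y$.
\end{proof}

\begin{remark}
The last argument uses $MA_{\omega_1}$ only through Proposition~\ref{prop:sep}. It shows in ZFC: if every first countable, hereditarily Lindel\"of space is separable, then the answer in reading (b) is yes, already for $\omega$-bounded spaces.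
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
Israel Journal of Mathematics \textbf{194} (2013), 745--766,
DOI: 10.1007/s11856-012-0062-8.
\texttt{https://staff.fnwi.uva.nl/\allowbreak j.vanmill/\allowbreak papers/\allowbreak papers2013/\allowbreak Juhasz-vanMill-Weiss.pdf}

\end{thebibliography}
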